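# A developable quasi-metric space that is not transitive

All spaces in these notes are $T_1$.

## 1. Rounding on the real line

Give each real number $x$ the neighborhood $U(x)=(x-1,x+1)$ and go for a walk: from $x$ step to some $y\in U(x)$, from $y$ to some $z\in U(y)$, and so on. Starting at $0$ we can go to $0.9$, then $1.8$, then $2.7$; with enough steps we reach every point.

Now shrink the neighborhoods. Cut the line at the integers, and put
$$V(x)=(j,j+1)\ \text{ if } j<x<j+1,\qquad V(j)=(j-1,j+1)\ \text{ for } j\in\mathbb Z .$$
Each $V(x)$ is an open neighborhood of $x$ contained in $U(x)$. Moreover $y\in V(x)$ implies $V(y)\subset V(x)$. If $x\in(j,j+1)$, then $V(y)=V(x)$. If $x=j$, then $y$ is $j$ itself or lies in $(j-1,j)$ or $(j,j+1)$, and in each case $V(y)\subset(j-1,j+1)$. So a walk with $V$-steps that starts at $x$, however long, never leaves $V(x)$.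

The same can be done at scale $2^{-n}$, cutting at the multiples of $2^{-n}$; call the result $V_n$, so $V_0=V$. One checks that $V_{n+1}(x)\subset V_n(x)$: at a multiple of $2^{-n}$ the interval shrinks by half, at an odd multiple of $2^{-n-1}$ the two sets are equal, and elsewhere $V_{n+1}(x)$ is half of a cell. Put
$$d(x,y)=\inf\{2^{-n}:y\in V_n(x)\}\ \text{ if } y\in V_0(x),\qquad d(x,y)=2\ \text{ otherwise.}$$
Then $d(x,y)=0$ only for $x=y$. Since two $V_n$-steps make one $V_n$-step, $d(x,z)\le\max\{d(x,y),d(y,z)\}$. The balls around $x$ are the sets $V_n(x)$ and $\mathbb R$, so $d$ induces the usual topology. It is not symmetric: $d(0,\tfrac13)=\tfrac12$, because $\tfrac13\in(-\tfrac12,\tfrac12)\setminus(-\tfrac14,\tfrac14)$, while $d(\tfrac13,0)=2$, because $0\notin V_0(\tfrac13)=(0,1)$.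

So on the line a family of neighborhoods that behaves well for two steps (two $\frac12$-steps make a $1$-step, two $\frac14$-steps make a $\frac12$-step, and so on) can be replaced by a smaller family that behaves well for arbitrarily long walks. In which spaces is this always possible?

## 2. Neighbornets, developments, and Question 7

A **quasi-metric** on $X$ is a function $d:X\times X\to[0,\infty)$ with $d(x,y)=0$ if and only if $x=y$, and $d(x,z)\le d(x,y)+d(y,z)$. Symmetry is not required. The balls $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$ form a base of a topology $\tau(d)$; if $y\in B(x,\varepsilon)$, then $B(y,\varepsilon-d(x,y))\subset B(x,\varepsilon)$. The topology is $T_1$, because $B(x,d(x,y))$ misses $y$ when $x\ne y$. A *quasi-metric space* is a space with a compatible quasi-metric. The quasi-metric is **non-archimedean** if $d(x,z)\le\max\{d(x,y),d(y,z)\}$; the space is *non-archimedean quasi-metrizable* if it has a compatible one. Section 1 shows that $\mathbb R$ is.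

A **development** of $X$ is a sequence $(\mathcal G_n)$ of open covers such that for every $x$ the stars $\mathrm{st}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. A space with a development is *developable*. In a metric space the covers by all balls of radius $2^{-n}$ form a development. In a quasi-metric space they may fail to. On the Sorgenfrey line, with $d(x,y)=\min\{1,y-x\}$ for $y\ge x$ and $d(x,y)=1$ for $y<x$, the ball $[x,x+2^{-n})$ with $x$ slightly below $p$ contains $p$, so the star of $p$ contains points below $p$ and never fits into $[p,p+1)$. What goes wrong is that $d(x,p)$ is small and $d(p,x)$ is not. This is the only thing that can go wrong.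

**Lemma 3.** Let $d$ be a quasi-metric on $X$ such that for all $p\in X$, $\eta>0$ there is $\varepsilon>0$ for which $d(x,p)<\varepsilon$ implies $d(p,x)<\eta$. Then $\mathcal G_n=\{B(x,2^{-n}):x\in X\}$ defines a development of $(X,\tau(d))$.

*Proof.* The star of $p$ is an open set containing $p$. Given $p$ and $\eta>0$, choose $n$ with $2^{-n}<\eta/2$ such that $d(x,p)<2^{-n}$ implies $d(p,x)<\eta/2$. If $y\in\mathrm{st}(p,\mathcal G_n)$, some $x$ has $d(x,p)<2^{-n}$ and $d(x,y)<2^{-n}$, so $d(p,y)\le d(p,x)+d(x,y)<\eta$. Hence $\mathrm{st}(p,\mathcal G_n)\subset B(p,\eta)$. $\square$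

**Example (a developable space that is not metrizable).** Let $X_1=\mathbb R\times\omega$, with points $x=(\xi_x,r_x)$, and for $x\ne y$ let $d(x,y)=2^{-r_y}$ if $\xi_y\le\xi_x$, and $d(x,y)=1$ otherwise. For the triangle inequality take $x,y,z$ distinct. If $\xi_z\le\xi_x$, then $d(x,z)=2^{-r_z}\le d(y,z)$. If $\xi_z>\xi_x$, then $\xi_y>\xi_x$ or $\xi_z>\xi_y$, so one of $d(x,y),d(y,z)$ equals $1$. Since $d(x,p)<2^{-r_p}$ forces $x=p$, Lemma 3 applies and $X_1$ is developable. It is not Hausdorff: any two balls $B(x,\varepsilon),B(x',\varepsilon)$ contain a common $y$ with $\xi_y\le\min\{\xi_x,\xi_{x'}\}$ and $2^{-r_y}<\varepsilon$. Keep this example in mind: a point with a high rank $r_y$ is cheap to enter from above, and the rank of a fixed point is finite.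

A **neighbornet** of $X$ is a set $U\subset X\times X$ such that $U(x)=\{y:(x,y)\in U\}$ is a neighborhood of $x$ for every $x$. Composition is
$$U\circ V=\{(x,z):\exists y\ ((x,y)\in V,\ (y,z)\in U)\},\qquad U^1=U,\quad U^{k+1}=U\circ U^k .$$
On $\mathbb R$, $U=\{|x-y|<1\}$ has $U^2=\{|x-y|<2\}$. A neighbornet $U$ is

* **transitive** if $U^2\subset U$, as for $V$ in Section 1, or $\{d<\varepsilon\}$ when $d$ is non-archimedean;
* **normal** if there are neighbornets $U_1,U_2,\dots$ with $U_1^2\subset U$ and $U_{n+1}^2\subset U_n$ for all $n$. If $d$ is a compatible quasi-metric, then $\{d<\varepsilon\}$ is normal, with $U_n=\{d<2^{-n}\varepsilon\}$.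

The space $X$ is **transitive** if every normal neighbornet contains a transitive neighbornet. It is **$k$-transitive** (**$k$-pretransitive**) if for each neighbornet $U$ there is a transitive (normal) neighbornet $V\subset U^k$. For instance, a discrete space has the transitive neighbornet $\{(x,x)\}$ inside every neighbornet, so it has all these properties. Each $k$-transitive space is transitive: if $U$ is normal with witnesses $(U_n)$, then $U_n^{2^n}\subset U$; neighbornets contain the diagonal, so for $2^n\ge k$ we get $U_n^k\subset U$, and a transitive $V\subset U_n^k$ is what we want.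

Finally, $X$ is a **$\gamma$-space** if there are open neighborhoods $g(n,x)$ of $x$ such that $\{g(n,x):n\in\mathbb N\}$ is a neighborhood base at $x$, and for all $n,x$ there is $m$ such that $y\in g(m,x)$ implies $g(m,y)\subset g(n,x)$. Every quasi-metric space is one: take $g(n,x)=B(x,2^{-n})$ and $m=n+1$.

We use the following quoted results, and only for the corollary in Section 8.

* (Q1) Each transitive quasi-metric space is non-archimedean quasi-metrizable.
* (Q2) Each developable non-archimedean quasi-metric space is $2$-transitive.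
* (Q3) Each developable $\gamma$-space is $2$-pretransitive, and hence quasi-metrizable.

Question 7 of "On Quasi-Metrizability" (http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf) asks: *Is each developable (quasi-metric) space transitive?* This is two questions: (a) is every developable space transitive, and (b) is every developable quasi-metric space transitive? The answer to both is no.

**Theorem 1.** There are a set $X$ and a quasi-metric $d\le1$ on $X$ such that $(X,\tau(d))$ is $T_1$ and developable, and every transitive neighbornet $V$ of $X$ contains a pair $(x,y)$ with $d(x,y)=1$.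

Consequently the normal neighbornet $\{(x,y):d(x,y)<1\}$ contains no transitive neighbornet, so $X$ is not transitive. One space settles (a) and (b).

**Theorem 2.** There is a *Hausdorff* developable quasi-metric space $(X_H,d)$, $d\le1$, in which every transitive neighbornet contains a pair at distance $1$. In particular it is not transitive.

Sections 3–7 prove Theorem 1, Section 8 draws consequences, and Sections 9–11 prove Theorem 2.

## 3. Metric spaces, pure descent, and a climb that stalls

**Metric balls always contain transitive neighbornets.** Let $(M,\rho)$ be a metric space and $\varepsilon>0$. By Stone's theorem there is a locally finite open cover $\mathcal G$ of $M$ by sets of diameter $<\varepsilon$. Put $V(x)=\bigcap\{G\in\mathcal G:x\in G\}$. This is an open neighborhood of $x$ of diameter $<\varepsilon$, and $y\in V(x)$ implies $V(y)\subset V(x)$. So $V$ is a transitive neighbornet inside $\{\rho<\varepsilon\}$. (In Section 1, the cover was $\{(k,k+2):k\in\mathbb Z\}$.)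

**Pure descent.** In the space $X_1$ of Section 2 the neighbornet $\{d<1\}$ is already transitive: $y\in B(x,1)$ means $y=x$, or $\xi_y\le\xi_x$ and $r_y\ge1$, and this relation is visibly transitive. When all cheap moves go down, a long walk only goes down.

**A climb that stalls.** Let $Z=2^\omega$ with the coin-tossing measure $\mu$, and let $M$ be the set of measurable $\xi:Z\to\mathbb R$ modulo null sets, with the metric $\rho(\xi,\xi')=\mu\{\xi\ne\xi'\}$. Let $V$ be a transitive neighbornet, and choose $n(x)$ with $B(x,2^{-n(x)})\subset V(x)$. We try to reach a pair in $V$ at distance $1$ by climbing piece by piece. Start at $x_0=0$ and raise the value to $1$ on a set $A_1$ with $\mu(A_1)<2^{-n(x_0)}$, giving $x_1\in V(x_0)$. Raise it on a further set $A_2$ with $\mu(A_2)<2^{-n(x_1)}$, giving $x_2\in V(x_1)$, and so on. By transitivity $x_j\in V(x_0)$ for every $j$, and $\rho(x_0,x_j)=\sum_{i\le j}\mu(A_i)$.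

The trouble is that $n(x_j)$ may grow so fast that these sums stay below a number less than $1$. For some $V$ this must happen, since $M$ is metric and so there is a transitive $V\subset\{\rho<1\}$. The precise point of failure is that *the size of the next permitted piece depends on the whole current point, including the part we have just changed.* We cannot prepare the next piece before knowing what the last one looks like.

We shall combine the two mechanisms: small changes of arbitrary kind, which can climb, and cheap descents, which cannot climb but can erase information. Erasing will make the intermediate points depend on a parameter in only countably many ways, and then the Baire category theorem makes $n(\cdot)$ constant on a dense set of parameters. The costs must be arranged so that the space remains developable. This is what the ranks are for.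

## 4. Functions with ranks on the binary tree

Let $Z=2^\omega$ with the product probability measure $\mu$, let $T=2^{<\omega}$, and for $t\in T$ let
$$[t]=\{z\in Z:t\subset z\},\qquad T_t=\{s\in T:s\supseteq t\},\qquad \mu[t]=2^{-|t|}.$$
For $z\in Z$, $z|n$ is the string of the first $n$ bits of $z$; "$t\subset z$" means that $t$ is one of the $z|n$.

**Definition of $X$.** $X$ is the set of pairs $x=(\xi_x,r_x)$, where $\xi_x:Z\to\mathbb R$ is measurable (modulo null sets) and $r_x:T\to\omega$ satisfies
$$\sup_n r_x(z|n)<\infty\quad\text{for } \mu\text{-a.e. } z. \tag{1}$$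
The *data of $x$ at $z$* are $\xi_x(z)$ and the sequence $(r_x(z|n))_n$. Let $\rho(x,y)$ be the measure of the set of $z$ at which the data of $x$ and $y$ differ, that is, of $\{\xi_x\ne\xi_y\}\cup\bigcup\{[s]:r_x(s)\ne r_y(s)\}$. This is a metric. The triangle inequality holds because the set for $x,z$ is contained in the union of those for $x,y$ and $y,z$. If $\rho(x,y)=0$, then $\xi_x=\xi_y$ a.e., and $r_x(s)=r_y(s)$ for every $s$ because $\mu[s]>0$.

**Definition of $d$.** There are two kinds of steps.

* An **S-step** from $x$ to $y$ is always allowed and costs $\rho(x,y)$.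
* A **J-step at $t$** from $x$ to $y$ is allowed if $x,y$ agree off $[t]$ (that is, $\xi_x=\xi_y$ a.e. on $Z\setminus[t]$ and $r_x=r_y$ on $T\setminus T_t$) and $\xi_y\le\xi_x$ a.e. on $[t]$. It costs $2^{-r_y(t)}$.

Let $d(x,y)$ be the infimum of the total costs of finite chains of steps from $x$ to $y$. Then $d\le\rho\le1$, $d(x,x)=0$, and concatenating chains gives the triangle inequality.

In a J-step at $t$ the function may drop arbitrarily on $[t]$, and the ranks in $T_t$ may change arbitrarily. The price is read off from the *target*, at the node $t$.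

**Example.** Let $o$ be the point with $\xi=0$ and all ranks $0$. Let $e_k$ have $\xi=-1$, rank $k$ at $\emptyset$ and rank $0$ elsewhere. There is a J-step at $\emptyset$ from $o$ to $e_k$ of cost $2^{-k}$, so $e_k\to o$ in $\tau(d)$, although $\rho(o,e_k)=1$. The way back is expensive: $d(e_k,o)=1$ by Lemma 4 below.

## 5. Cheap arrival forces small change

The proofs of the next two lemmas use only three properties of a J-step from $x$ to $y$ at $t$: the points agree off $[t]$; $\xi_y\le\xi_x$ a.e. on $[t]$; the cost is $2^{-|r_y(t)|}$. Here $|r|$ means $r$ for now. We write the absolute value bars because in Section 9 the ranks will be replaced by labels that have a size $|\cdot|$.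

**Lemma 4.** $d(x,y)\ge\mu\{\xi_y>\xi_x\}$.

*Proof.* For an S-step from $x_i$ to $x_{i+1}$, $\mu\{\xi_{x_{i+1}}>\xi_{x_i}\}$ is at most the cost; for a J-step this set is null. Along a chain $x=x_0,\dots,x_m=y$ we have $\{\xi_y>\xi_x\}\subset\bigcup_i\{\xi_{x_{i+1}}>\xi_{x_i}\}$, because where no step goes up, the end is not above the start. So the total cost is at least $\mu\{\xi_y>\xi_x\}$. $\square$

**Lemma 5.** For every $y\in X$ and $\eta>0$ there is $\varepsilon>0$ such that $d(x,y)<\varepsilon$ implies $\rho(x,y)<\eta$.

The reason is that a cheap J-step leaves a mark, namely a high rank at its node. The part of the mark at the shortest relevant node survives to the end of the chain, and a fixed $y$ carries few high marks by (1).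

*Proof.* For $\varepsilon>0$ let $W_\varepsilon=\{z:\sup_n|r_y(z|n)|>\log_2(1/\varepsilon)\}$, an open set. As $\varepsilon\to0$ these sets decrease, and by (1) their intersection is null, so $\mu(W_\varepsilon)\to0$. Choose $\varepsilon$ with $\varepsilon+\mu(W_\varepsilon)<\eta$.

Let $x=x_0,\dots,x_m=y$ be a chain of cost $<\varepsilon$. Let $S$ be the union, over its S-steps, of the sets where the data change; then $\mu(S)<\varepsilon$. We claim that for a.e. $z\notin S\cup W_\varepsilon$ the data of $x$ and $y$ at $z$ agree. Then $\rho(x,y)\le\varepsilon+\mu(W_\varepsilon)<\eta$.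

Let $z\notin S$, outside the finitely many null sets on which the requirement "$\xi_{x_i}=\xi_{x_{i+1}}$ off $[t]$" of some J-step fails. A J-step at $t$ with $z\notin[t]$ does not change the data at $z$, since no $z|n$ lies in $T_t$. Hence if no J-step of the chain occurs at an initial segment of $z$, the data at $z$ never change, and we are done for this $z$.

Otherwise let $t$ be the shortest initial segment of $z$ at which a J-step occurs, and let $x_i\to x_{i+1}$ be the last J-step at $t$. Its cost is $<\varepsilon$, so $|r_{x_{i+1}}(t)|>\log_2(1/\varepsilon)$. After this step the value at $t$ does not change. An S-step that changes it would put $[t]$, and thus $z$, into $S$. A J-step at $t'$ can change it only if $t\in T_{t'}$, that is $t'\subseteq t$; then $t'\subset z$, so $t'=t$ because $t$ is shortest, contradicting the choice of the last J-step at $t$. So $|r_y(t)|>\log_2(1/\varepsilon)$ and $z\in W_\varepsilon$. $\square$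

**Proposition 6.** $d$ is a quasi-metric, and $(X,\tau(d))$ is $T_1$ and developable.

*Proof.* If $d(x,y)=0$, Lemma 5 gives $\rho(x,y)<\eta$ for all $\eta>0$, so $x=y$. Thus $d$ is a quasi-metric, and $\tau(d)$ is $T_1$. Given $p$ and $\eta$, Lemma 5 provides $\varepsilon$ such that $d(x,p)<\varepsilon$ implies $\rho(x,p)<\eta$, hence $d(p,x)\le\rho(p,x)<\eta$. So Lemma 3 applies. $\square$

## 6. Gluing climbs over two halves of a cylinder

From here to the end of Section 7, fix a transitive neighbornet $V$ of $X$. For each $x$ fix $n(x)\in\omega$ with $B(x,2^{-n(x)})\subset V(x)$. Thus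
$$d(x,y)<2^{-n(x)}\ \Rightarrow\ y\in V(x);\qquad y\in V(x),\ z\in V(y)\ \Rightarrow\ z\in V(x). \tag{2}$$
We look for a pair $y\in V(x)$ with $\xi_y>\xi_x$ almost everywhere; Lemma 4 then gives distance $1$. The plan is to consider such climbs over a single cylinder $[t]$ and to show that climbs over $[t0]$ and $[t1]$ can be glued to a climb over $[t]$. (We write $t0,t1$ for $t^\frown0,t^\frown1$.)

**Local labellings and contexts.** A *local labelling at $t$* is $p=(\xi^p,r^p)$ with $\xi^p:[t]\to\mathbb R$ measurable and $r^p:T_t\to\omega$ such that $\sup_{n\ge|t|}r^p(z|n)<\infty$ for a.e. $z\in[t]$. A *context at $t$* is $h=(\xi^h,r^h)$ with $\xi^h$ measurable on $Z\setminus[t]$ and $r^h:T\setminus T_t\to\omega$ such that $\sup_nr^h(z|n)<\infty$ for a.e. $z\notin[t]$. Their union $h^\frown p$ satisfies (1), since a branch through $t$ meets only finitely many nodes of $T\setminus T_t$; so $h^\frown p\in X$. For $t=\emptyset$ the context is empty.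

If $h$ is a context at $t$ and $w$ a local labelling at one child of $t$, then $h\cup\{r(t)=N\}\cup w$ is a context at the other child. For a function $v$ on $[t]$, $(v,0)$ is the local labelling with $\xi=v$ and all ranks $0$.

**Rational step functions and boxes.** A *rational step function* on $[t]$ is a locally constant $\varphi:[t]\to\mathbb Q$. There are countably many, and they are uniformly dense in the Banach space $C([t])$, by compactness and uniform continuity. Inequalities between continuous functions are meant at every point, inequalities between measurable functions almost everywhere. Three facts will be used.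

1. If $f<g$ are continuous on $[t]$, there is a rational step function $s$ with $f<s<g$: with $\delta=\min(g-f)>0$ take $s$ with $|s-(f+g)/2|<\delta/2$.
2. For rational step functions $\alpha<\beta$ the *box* $\mathrm{Bx}(\alpha,\beta)=\{v\in C([t]):\alpha<v<\beta\}$ is nonempty and open, and every nonempty open subset of $C([t])$ contains a box. Indeed the ball of radius $\epsilon$ around $v$ contains $\mathrm{Bx}(\alpha,\beta)$ if $v-\epsilon<\alpha<v<\beta<v+\epsilon$.
3. If $\mathrm{Bx}(\alpha',\beta')\subset\mathrm{Bx}(\alpha,\beta)$, then $\alpha\le\alpha'$ and $\beta'\le\beta$. For small $\epsilon>0$ the functions $\alpha'+\epsilon$ and $\beta'-\epsilon$ lie in the smaller box, so $\alpha<\alpha'+\epsilon$ and $\beta'-\epsilon<\beta$; let $\epsilon\to0$.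

**Definition.** Let $h$ be a context at $t$, $\varphi<\psi$ rational step functions on $[t]$, and $N\in\omega$. The pair $(\varphi,\psi)$ is *$N$-good at $(t,h)$* if there are local labellings $p,p'$ at $t$ with
$$\xi^p\le\varphi,\qquad r^p(t)\ge N,\qquad \xi^{p'}\ge\psi,\qquad h^\frown p'\in V(h^\frown p).$$
For rational step functions $\alpha<\beta$ on $[t]$, $\mathrm{Bad}(t,h;\alpha,\beta,N)$ means that no pair with $\alpha\le\varphi<\psi\le\beta$ is $N$-good at $(t,h)$.

So a good pair is a climb over $[t]$ inside $V$, from below $\varphi$ to above $\psi$, with the outside $h$ held fixed. The condition $r^p(t)\ge N$ makes its starting point cheap to enter: a J-step at $t$ into $h^\frown p$ costs at most $2^{-N}$. Clearly Bad passes to sub-boxes: if $\alpha\le\alpha'<\beta'\le\beta$, then $\mathrm{Bad}(t,h;\alpha,\beta,N)$ implies $\mathrm{Bad}(t,h;\alpha',\beta',N)$. When functions on $[t]$ appear in a statement about $[t0]$ or $[t1]$, they are restricted.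

**Lemma 7.** Suppose $\mathrm{Bad}(t,h;\alpha,\beta,N)$. Then there are $i\in\{0,1\}$; a local labelling $w$ at the sibling $t^\frown(1-i)$ with $\xi^w$ continuous, $\alpha<\xi^w<\beta$ there, and $r^w$ of finite support; rational step functions $\alpha'<\beta'$ on $[t^\frown i]$ with $\alpha\le\alpha'$ and $\beta'\le\beta$ there; and $N'\in\omega$, such that
$$\mathrm{Bad}(t^\frown i,h';\alpha',\beta',N'),\qquad\text{where } h'=h\cup\{r(t)=N\}\cup w .$$

*Proof.* Suppose the lemma fails. Then for every admissible choice of $i,w,\alpha',\beta',N'$ the corresponding Bad fails, that is, there is a good pair at a child of $t$. We use this once over $[t0]$ and once over $[t1]$ and glue.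

**Step 1: climb over $[t0]$ for every $v$, then erase.** The aim is to have, for every continuous $v$ on $[t1]$ in our box, a climb over $[t0]$ whose end has been simplified so that only countably many possibilities remain on $[t0]$.

Let $\mathcal V=\mathrm{Bx}(\alpha,\beta)\subset C([t1])$, and for $v\in\mathcal V$ let $h_v=h\cup\{r(t)=N\}\cup(v,0)$, a context at $t0$. The choice $i=0$, $w=(v,0)$, $\alpha'=\alpha$, $\beta'=\beta$, $N'=0$ is admissible, so $\mathrm{Bad}(t0,h_v;\alpha,\beta,0)$ fails. Hence there are rational step functions $\alpha\le\varphi_v<\psi_v\le\beta$ on $[t0]$ and local labellings $p_v,p_v'$ at $t0$ with $\xi^{p_v}\le\varphi_v$, $\xi^{p_v'}\ge\psi_v$ and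
$$y_v:=h_v{}^\frown p_v'\in V(h_v{}^\frown p_v).$$
Put $R_v=n(y_v)+1$ and $u_v=(\varphi_v+\psi_v)/2$. Let $y_v''$ agree with $y_v$ off $[t0]$, and on $[t0]$ let it have $\xi=u_v$, rank $R_v$ at $t0$, and rank $0$ at the other nodes of $T_{t0}$. Since $u_v\le\psi_v\le\xi^{p_v'}$, the move $y_v\to y_v''$ is a J-step at $t0$. Its cost is $2^{-R_v}<2^{-n(y_v)}$, so $y_v''\in V(y_v)$ by (2). We gave up half of the climb, from $\psi_v$ down to $u_v$, and in exchange the labelling $p_v'$ has disappeared. Put $m_v=n(y_v'')$.

**Step 2: make everything but $v$ constant.** The aim is to find one context at $t1$, and one value of $n$, that serve a dense set of $v$.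

The quadruples $(\varphi_v,\psi_v,R_v,m_v)$ range over a countable set, so $\mathcal V$ is a countable union of the sets on which the quadruple is constant. By the Baire category theorem in the open subset $\mathcal V$ of a Banach space, one of these sets is not nowhere dense. So there are a quadruple $(\varphi,\psi,R,m)$ and a box $\mathrm{Bx}(\alpha',\beta')\subset\mathcal V$ in which
$$D=\{v\in\mathcal V:(\varphi_v,\psi_v,R_v,m_v)=(\varphi,\psi,R,m)\}$$
is dense. By fact 3, $\alpha\le\alpha'<\beta'\le\beta$ on $[t1]$. Let $u=(\varphi+\psi)/2$, so $\alpha\le\varphi<u<\psi\le\beta$ on $[t0]$. Let $w_0$ be the local labelling at $t0$ with $\xi=u$, rank $R$ at $t0$ and rank $0$ elsewhere, and let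
$$g=h\cup\{r(t)=N\}\cup w_0,$$
a context at $t1$. Then
$$y_v''=g^\frown(v,0)\quad\text{and}\quad n(y_v'')=m\qquad\text{for all } v\in D, \tag{3}$$
and $g$ and $m$ do not depend on $v$. This is the uniformity that was missing in Section 3.

**Step 3: climb over $[t1]$, and enter this climb from $y_v''$.** The choice $i=1$, $w=w_0$, $\alpha',\beta'$ from Step 2, $N'=m+1$ is admissible, so $\mathrm{Bad}(t1,g;\alpha',\beta',m+1)$ fails. There are rational step functions $\alpha'\le\varphi_1<\psi_1\le\beta'$ on $[t1]$ and local labellings $q,q'$ at $t1$ with $\xi^q\le\varphi_1$, $r^q(t1)\ge m+1$, $\xi^{q'}\ge\psi_1$ and $g^\frown q'\in V(g^\frown q)$. Since $D$ is dense in $\mathrm{Bx}(\alpha',\beta')$, which contains the nonempty open set $\mathrm{Bx}(\varphi_1,\psi_1)$, we can choose $v\in D$ with $\varphi_1<v<\psi_1$.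

Now $y_v''=g^\frown(v,0)\to g^\frown q$ is a J-step at $t1$: the points agree off $[t1]$, and $\xi^q\le\varphi_1<v$. Its cost is at most $2^{-m-1}<2^{-m}=2^{-n(y_v'')}$, so $g^\frown q\in V(y_v'')$. Put $x=h_v{}^\frown p_v$. Then
$$y_v\in V(x),\quad y_v''\in V(y_v),\quad g^\frown q\in V(y_v''),\quad g^\frown q'\in V(g^\frown q),$$
and by transitivity $g^\frown q'\in V(x)$. The five points coincide with $h$ off $[t]$, have rank $N$ at $t$, and otherwise look as follows.

| point | on $[t0]$ | on $[t1]$ |
|---|---|---|
| $x$ | $p_v$, with $\xi\le\varphi$ | $(v,0)$ |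
| $y_v$ | $p_v'$, with $\xi\ge\psi$ | $(v,0)$ |
| $y_v''$ | $w_0$, with $\xi=u$ | $(v,0)$ |
| $g^\frown q$ | $w_0$, with $\xi=u$ | $q$, with $\xi\le\varphi_1$ |
| $g^\frown q'$ | $w_0$, with $\xi=u$ | $q'$, with $\xi\ge\psi_1$ |

**Step 4: read off a climb over $[t]$.** Compare the first and last rows. Write $x=h^\frown P$ and $g^\frown q'=h^\frown P'$ with local labellings $P,P'$ at $t$. Then $r^P(t)=N$. On $[t0]$, $\xi^P\le\varphi$ and $\xi^{P'}=u>\varphi$. On $[t1]$, $\xi^P=v$ and $\xi^{P'}\ge\psi_1>v$. By fact 1 choose a rational step function $\Phi_1$ on $[t1]$ with $v<\Phi_1<\psi_1$, and let $\Phi=\varphi\cup\Phi_1$, $\Psi=u\cup\psi_1$. These are rational step functions on $[t]$ with $\Phi<\Psi$, $\xi^P\le\Phi$ and $\xi^{P'}\ge\Psi$. Also $\alpha\le\Phi$, since $\alpha\le\varphi$ on $[t0]$ and $\alpha\le\alpha'\le\varphi_1<v<\Phi_1$ on $[t1]$; and $\Psi\le\beta$, since $u<\beta$ on $[t0]$ and $\psi_1\le\beta'\le\beta$ on $[t1]$. So $(\Phi,\Psi)$ is $N$-good at $(t,h)$, contradicting $\mathrm{Bad}(t,h;\alpha,\beta,N)$. $\square$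

The order on functions is used in an essential way in Step 3. Density of $D$ is density in the sup norm, and two functions that are close in the sup norm can differ everywhere, hence be at $\rho$-distance $1$. We cannot hit a prescribed function with $v\in D$; we can only place $v$ between $\varphi_1$ and $\psi_1$. A J-step needs no more.

## 7. Following bad nodes down a branch

By Lemma 7, badness at a node passes to a child. Following it forever produces a branch and, in the limit, a point $f$. An S-step near the end of the branch, where cylinders have small measure, is a climb that refutes badness.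

**Lemma 8.** $\mathrm{Bad}(\emptyset,\emptyset;\alpha,\beta,N)$ fails for all rational step functions $\alpha<\beta$ on $Z$ and all $N$.

*Proof.* Suppose it holds.

**Step 1: the branch.** We choose nodes $t_k$ of length $k$ and data with $\mathrm{Bad}(t_k,h_k;\alpha^k,\beta^k,N_k)$ for all $k$, leaving at each stage some room at the top. Start with $t_0=\emptyset$, $h_0=\emptyset$, $(\alpha^0,\beta^0,N_0)=(\alpha,\beta,N)$. Given stage $k$, put $\gamma^k=(\alpha^k+\beta^k)/2$. Then $\mathrm{Bad}(t_k,h_k;\alpha^k,\gamma^k,N_k)$, as this is a sub-box. Lemma 7, applied to it, gives a child $t_{k+1}$ of $t_k$, a labelling $w_k$ at the other child $s_k$, and $\alpha^{k+1},\beta^{k+1},N_{k+1}$ with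
$$\alpha^k<\xi^{w_k}<\gamma^k\ \text{ on }[s_k],\qquad \alpha^k\le\alpha^{k+1}<\beta^{k+1}\le\gamma^k\ \text{ on }[t_{k+1}], \tag{4}$$
$r^{w_k}$ of finite support, and $\mathrm{Bad}(t_{k+1},h_{k+1};\alpha^{k+1},\beta^{k+1},N_{k+1})$, where $h_{k+1}=h_k\cup\{r(t_k)=N_k\}\cup w_k$.

**Step 2: the limit point $f$.** The aim is to see that the union of the contexts is a point of $X$, although the numbers $N_k$ may tend to infinity. Let $z_\infty=\bigcup_kt_k$. Since $T$ is the disjoint union of $\{t_k:k\in\omega\}$ and the $T_{s_k}$, and $Z\setminus\{z_\infty\}$ is the disjoint union of the $[s_k]$, the union of the $h_k$ defines $f=(\xi_f,r_f)$ with $r_f(t_k)=N_k$ and $f=w_k$ at $s_k$. The function $\xi_f$ is continuous on each $[s_k]$, so it is measurable. For $z\in[s_k]$ the ranks along $z$ are among $N_0,\dots,N_k$ and the finitely many values of $r^{w_k}$, so they are bounded. Only the single branch $z_\infty$ is excepted, and it is null. So (1) holds and $f\in X$.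

**Step 3: $f$ lies low on $[t_k]$.** Write $f=h_k{}^\frown p^k$; then $r^{p^k}(t_k)=N_k$. By (4), $\gamma^j<\beta^j\le\gamma^{j-1}$ on $[t_j]$ for $j\ge1$. So for $j\ge k$ we have $\gamma^j\le\gamma^k$ on $[t_j]$, and $\xi_f=\xi^{w_j}<\gamma^j\le\gamma^k$ on $[s_j]\subset[t_j]$. Since the $[s_j]$, $j\ge k$, cover $[t_k]$ up to $z_\infty$, $\xi^{p^k}\le\gamma^k$ a.e. on $[t_k]$.

**Step 4: one S-step refutes badness.** Choose $k>n(f)$, and let $p'=(\beta^k,r^{p^k})$, a local labelling at $t_k$. The points $f$ and $h_k{}^\frown p'$ have the same data off $[t_k]$, so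
$$d(f,h_k{}^\frown p')\le\rho(f,h_k{}^\frown p')\le\mu[t_k]=2^{-k}<2^{-n(f)} ,$$
and $h_k{}^\frown p'\in V(f)=V(h_k{}^\frown p^k)$ by (2). Since $\xi^{p^k}\le\gamma^k$, $r^{p^k}(t_k)=N_k$ and $\xi^{p'}=\beta^k$, the pair $(\gamma^k,\beta^k)$ is $N_k$-good at $(t_k,h_k)$. As $\alpha^k\le\gamma^k<\beta^k$, this contradicts $\mathrm{Bad}(t_k,h_k;\alpha^k,\beta^k,N_k)$. $\square$

Compare this with Section 3. There the radius $2^{-n(x)}$ had to be met by pieces chosen afterwards. Here $f$ is complete before we ask for $n(f)$, and every $t_k$ is available as a piece.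

**End of the proof of Theorem 1.** Proposition 6 gives the topological claims, and $d\le1$. Let $V$ be a transitive neighbornet. By Lemma 8 with $\alpha\equiv0$, $\beta\equiv1$, $N=0$ some pair $\varphi<\psi$ is $0$-good at $(\emptyset,\emptyset)$: there are $x,y\in X$ with $\xi_x\le\varphi<\psi\le\xi_y$ a.e. and $y\in V(x)$. By Lemma 4, $d(x,y)\ge\mu\{\xi_y>\xi_x\}=1$, so $d(x,y)=1$. $\blacksquare$

## 8. Non-archimedean quasi-metrizability and $k$-transitivity

**Corollary 9.** Let $(X,d)$ be the space of Theorem 1.

1. None of the normal neighbornets $\{d<\varepsilon\}$, $0<\varepsilon\le1$, contains a transitive neighbornet.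
2. For a developable quasi-metric space the following are equivalent: transitive; non-archimedean quasi-metrizable; $2$-transitive. Hence $X$ is a developable quasi-metric space that is not non-archimedean quasi-metrizable.
3. $X$ is $2$-pretransitive but not $k$-transitive for any $k$.

*Proof.* (1) A transitive neighbornet contains a pair at distance $1\ge\varepsilon$. (2) Transitive implies non-archimedean quasi-metrizable by (Q1), which implies $2$-transitive by (Q2), which implies transitive by Section 2. (3) $X$ is a $\gamma$-space, as every quasi-metric space is, so it is $2$-pretransitive by (Q3). Each $k$-transitive space is transitive, and $X$ is not. $\square$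

## 9. Labels that remember the source

The space $X$ is not Hausdorff. Given $x,y\in X$ and $k$, let $w$ have $\xi_w=\min\{\xi_x,\xi_y\}$, rank $k$ at $\emptyset$ and rank $0$ elsewhere. J-steps at $\emptyset$ lead from $x$ to $w$ and from $y$ to $w$ at cost $2^{-k}$, so any two balls meet. The J-step erases too much. For Theorem 2 we let the label at $t$ record where the J-step came from. But Step 2 of Lemma 7 needs countably many labels, so the record must be finite: ranks of finite support, and a rational approximation of $\xi$.

**Labels.** Let $\Lambda_0=\{0\}$ and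
$$\Lambda_{i+1}=\Lambda_i\cup\{(m,\sigma,c):m\in\omega,\ \sigma:T\to\Lambda_i\text{ of finite support},\ c:Z\to\mathbb Q\text{ locally constant}\},$$
where finite support means $\sigma(s)=0$ for all but finitely many $s$. Let $\Lambda=\bigcup_i\Lambda_i$, $|0|=0$, $|(m,\sigma,c)|=m$. By induction each $\Lambda_i$ is countable, so $\Lambda$ is countable. A function $\sigma:T\to\Lambda$ of finite support has finitely many values, so it maps into some $\Lambda_i$ and may occur in a label. Via $s'\mapsto t^\frown s'$ and $z'\mapsto t^\frown z'$ we identify functions on $T_t$ and $[t]$ with functions on $T$ and $Z$.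

**The space $X_H$** consists of all $(\xi,r)$ with $\xi:Z\to\mathbb R$ measurable (modulo null sets) and $r:T\to\Lambda$ with $\sup_n|r(z|n)|<\infty$ for a.e. $z$. Data, $\rho$ and S-steps are defined as before. A **J-step at $t$** from $x$ to $y$ requires:

* (J1) $x,y$ agree off $[t]$;
* (J2) $\xi_y\le\xi_x$ a.e. on $[t]$;
* (J3) $r_x|T_t$ has finite support, and $r_y(t)=(m,\sigma,c)$ with $\sigma=r_x|T_t$ and $|\xi_x-c|\le2^{-m}$ a.e. on $[t]$.

Its cost is $2^{-m}=2^{-|r_y(t)|}$. Again $d$ is the infimum of the costs of chains, and $d\le\rho\le1$.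

**Example.** Let $x$ have $\xi=\tfrac9{16}$ and all labels $0$. The label $(3,0,\tfrac12)$, with $\sigma=0$ and $c\equiv\tfrac12$, fits, because $|\tfrac9{16}-\tfrac12|=\tfrac1{16}\le2^{-3}$. So there is a J-step at $\emptyset$ of cost $\tfrac18$ from $x$ to any $y$ with $r_y(\emptyset)=(3,0,\tfrac12)$ and $\xi_y\le\tfrac9{16}$. From a point with $\xi\equiv1$ there is no J-step at $\emptyset$ into such a $y$, since $|1-\tfrac12|>\tfrac18$.

**Proposition 10.** $d$ is a quasi-metric on $X_H$, Lemma 4 holds for it, and $(X_H,\tau(d))$ is developable and Hausdorff.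

*Proof.* **Step 1: everything but Hausdorff.** The J-steps of $X_H$ have the three properties listed at the start of Section 5, and $r_y$ satisfies $\sup_n|r_y(z|n)|<\infty$ a.e. So the proofs of Lemma 4, Lemma 5 and Proposition 6 apply word for word.

**Step 2: reduction to a claim.** Let $x,y\in X_H$ be such that $B(x,2^{-k})\cap B(y,2^{-k})\ne\emptyset$ for all $k$; we show $x=y$. Fix $k$, a point $w$ in the intersection, and chains $x=x_0,\dots,x_a=w$ and $y=y_0,\dots,y_b=w$, each of cost $<2^{-k}$. All J-steps in them have $m>k$. Let $S$ be the union of the sets where S-steps of the two chains change data, so $\mu(S)<2^{1-k}$, and let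
$$W=\{z:\sup_j|r_x(z|j)|>k\ \text{ or }\ \sup_j|r_y(z|j)|>k\}.$$

*Claim.* For a.e. $z\notin S\cup W$: $r_x(z|j)=r_y(z|j)$ for all $j$, and $|\xi_x(z)-\xi_y(z)|\le2^{1-k}$.

As $k\to\infty$ we have $\mu(S\cup W)\to0$. If $r_x(s)\ne r_y(s)$ for some $s$, the claim would give $\mu[s]\le\mu(S\cup W)$ for every $k$, which is impossible. For $\delta>0$ the claim gives $\mu\{|\xi_x-\xi_y|>\delta\}\le\mu(S\cup W)$ as soon as $2^{1-k}\le\delta$, so $\xi_x=\xi_y$ a.e. Hence $x=y$.

**Step 3: proof of the claim, by walking both chains backward.** Fix $z\notin S\cup W$, outside the null sets on which (J1) or (J3) fails for some J-step of the two chains. For $a'\le a$, $b'\le b$ consider the statement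

$(*)$ $x_{a'}$ and $y_{b'}$ have the same labels at all $z|j$, and $|\xi_{x_{a'}}(z)-\xi_{y_{b'}}(z)|\le2^{1-k}$.

We show by induction on $a'+b'$ that $(*)$ for $(a',b')$ implies $(*)$ for $(0,0)$. Since $(*)$ for $(a,b)$ is trivial ($x_a=y_b=w$), this proves the claim.

If no J-step at an initial segment of $z$ occurs in $x_0,\dots,x_{a'}$ or in $y_0,\dots,y_{b'}$, the data at $z$ are constant along both segments, and $(*)$ for $(0,0)$ follows. Otherwise let $t$ be the shortest initial segment of $z$ at which such a J-step occurs in either segment. By symmetry say it occurs in the $x$-segment, for the last time at $x_i\to x_{i+1}$. As in Lemma 5, the label at $t$ does not change afterward: S-steps do not change it as $z\notin S$, and a J-step changing it would be at some $t'\subseteq t$, hence at $t$. So $|r_{x_{a'}}(t)|=|r_{x_{i+1}}(t)|>k$.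

Suppose the $y$-segment had no J-step at $t$. By minimality of $t$ it has none at shorter initial segments of $z$ either, so its label at $t$ would never change, and $r_{y_{b'}}(t)=r_y(t)$ would have size at most $k$, as $z\notin W$. But $r_{x_{a'}}(t)=r_{y_{b'}}(t)$ by $(*)$, a contradiction. So there is a last J-step $y_{i'}\to y_{i'+1}$ at $t$ in the $y$-segment, and again the label at $t$ does not change afterward. Therefore
$$r_{x_{i+1}}(t)=r_{x_{a'}}(t)=r_{y_{b'}}(t)=r_{y_{i'+1}}(t)=(m,\sigma,c),\qquad m>k.$$
By (J3), $r_{x_i}|T_t=\sigma=r_{y_{i'}}|T_t$, and $\xi_{x_i}(z)$ and $\xi_{y_{i'}}(z)$ are both within $2^{-m}$ of the same number (the value at $z$ of $c$, carried to $[t]$). So $|\xi_{x_i}(z)-\xi_{y_{i'}}(z)|\le2\cdot2^{-m}\le2^{1-k}$. The labels at $z|j$ with $j\ge|t|$ agree for $x_i$ and $y_{i'}$ because $z|j\in T_t$. The labels at $z|j$ with $j<|t|$ never change along the two segments, since no J-step occurs there at an initial segment of $z$ shorter than $t$; by $(*)$ they agree for $x_{a'}$ and $y_{b'}$, hence for $x_i$ and $y_{i'}$. Thus $(*)$ holds for $(i,i')$,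 and $i+i'<a'+b'$. $\square$

## 10. Gluing climbs in $X_H$

Fix a transitive neighbornet $V$ of $X_H$ and numbers $n(x)$ satisfying (2). Local labellings and contexts are as in Section 6, with labels in $\Lambda$ and the bounds imposed on $|r|$; $(v,0)$ has all labels $0$.

The proof of Lemma 7 used two J-steps, and (J3) makes a demand on each. The first, $y_v\to y_v''$, now stores $p_v'$ in the label at $t0$, so $p_v'$ must come from a countable set. The second, from $(v,0)$ to $q$, requires the label of $q$ at $t1$ to be a truthful description of $(v,0)$. Both demands are built into the notion of a good pair.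

Let $\mathcal K_t$ be the countable set of local labellings at $t$ with $\xi$ a rational step function and $r$ of finite support. For a rational step function $c$ on $[t]$ let $a_{M,c}=(M,0,c)\in\Lambda$.

**Definition.** The pair $(\varphi,\psi)$, $\varphi<\psi$ rational step functions on $[t]$, is *$N$-good at $(t,h)$* if there are $M\ge N$, a rational step function $c$ on $[t]$ with
$$c-2^{-M}\le\varphi,\qquad \psi\le c+2^{-M},$$
a local labelling $p$ at $t$ with $r^p(t)=a_{M,c}$ and $\xi^p\le\varphi$, and $p'\in\mathcal K_t$ with $\xi^{p'}\ge\psi$, such that $h^\frown p'\in V(h^\frown p)$. $\mathrm{Bad}(t,h;\alpha,\beta,N)$ is defined from this as before, and again passes to sub-boxes.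

**Lemma 11.** Let $\mathrm{Bad}(t,h;\alpha,\beta,N)$, and let $c$ be a rational step function on $[t]$ with $c-2^{-N}\le\alpha$ and $\beta\le c+2^{-N}$. Then the conclusion of Lemma 7 holds with $h'=h\cup\{r(t)=a_{N,c}\}\cup w$.

*Proof.* Suppose not.

**Step 1: climb over $[t0]$, then erase but keep a record.** Let $\mathcal V=\mathrm{Bx}(\alpha,\beta)\subset C([t1])$. For $v\in\mathcal V$ put $h_v=h\cup\{r(t)=a_{N,c}\}\cup(v,0)$. As $\mathrm{Bad}(t0,h_v;\alpha,\beta,0)$ fails, there are rational step functions $\alpha\le\varphi_v<\psi_v\le\beta$ on $[t0]$, a local labelling $p_v$ and $p_v'\in\mathcal K_{t0}$ with $\xi^{p_v}\le\varphi_v$, $\xi^{p_v'}\ge\psi_v$ and $y_v:=h_v{}^\frown p_v'\in V(h_v{}^\frown p_v)$. Let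
$$R_v=n(y_v)+1,\qquad u_v=(\varphi_v+\psi_v)/2,\qquad b_v=(R_v,r^{p_v'},\xi^{p_v'}).$$
Since $p_v'\in\mathcal K_{t0}$, $b_v\in\Lambda$. Let $y_v''$ agree with $y_v$ off $[t0]$, and have $\xi=u_v$ on $[t0]$, label $b_v$ at $t0$, and label $0$ at the other nodes of $T_{t0}$. Then $y_v\to y_v''$ is a J-step at $t0$: (J1) is clear; (J2) holds as $u_v\le\psi_v\le\xi^{p_v'}$; in (J3) the source has labels $r^{p_v'}$ on $T_{t0}$, of finite support, and $|\xi^{p_v'}-\xi^{p_v'}|=0\le2^{-R_v}$. Its cost is $2^{-R_v}<2^{-n(y_v)}$, so $y_v''\in V(y_v)$. Let $m_v=n(y_v'')$.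

**Step 2: make everything but $v$ constant.** The quadruples $(\varphi_v,\psi_v,b_v,m_v)$ range over a countable set, because $\Lambda$ is countable. As in Lemma 7, by the Baire category theorem some quadruple $(\varphi,\psi,b,m)$ is attained exactly on a set $D\subset\mathcal V$ that is dense in a box $\mathrm{Bx}(\alpha',\beta')\subset\mathcal V$, and $\alpha\le\alpha'<\beta'\le\beta$ on $[t1]$. Let $u=(\varphi+\psi)/2$, so $\alpha<u<\beta$ on $[t0]$. Let $w_0$ at $t0$ have $\xi=u$, label $b$ at $t0$ and $0$ elsewhere, and let $g=h\cup\{r(t)=a_{N,c}\}\cup w_0$. Then $y_v''=g^\frown(v,0)$ and $n(y_v'')=m$ for $v\in D$.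

**Step 3: climb over $[t1]$ and enter this climb.** The labelling $w_0$ is admissible as $w$ for $i=1$, so $\mathrm{Bad}(t1,g;\alpha',\beta',m+1)$ fails. There are rational step functions $\alpha'\le\varphi_1<\psi_1\le\beta'$ on $[t1]$, a number $M_1\ge m+1$, a rational step function $c_1$ with $c_1-2^{-M_1}\le\varphi_1$ and $\psi_1\le c_1+2^{-M_1}$, a local labelling $q$ with $r^q(t1)=a_{M_1,c_1}$ and $\xi^q\le\varphi_1$, and $q'\in\mathcal K_{t1}$ with $\xi^{q'}\ge\psi_1$, such that $g^\frown q'\in V(g^\frown q)$. Choose $v\in D$ with $\varphi_1<v<\psi_1$. Then $y_v''=g^\frown(v,0)\to g^\frown q$ is a J-step at $t1$: (J1) is clear; (J2) holds since $\xi^q\le\varphi_1<v$; for (J3), the source has all labels $0$ on $T_{t1}$, the target has label $(M_1,0,c_1)$ at $t1$, and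
$$c_1-2^{-M_1}\le\varphi_1<v<\psi_1\le c_1+2^{-M_1}.$$
Its cost is $2^{-M_1}\le2^{-m-1}<2^{-n(y_v'')}$, so $g^\frown q\in V(y_v'')$. With $x=h_v{}^\frown p_v$ we have $y_v\in V(x)$, $y_v''\in V(y_v)$, $g^\frown q\in V(y_v'')$, $g^\frown q'\in V(g^\frown q)$, hence $g^\frown q'\in V(x)$.

**Step 4: read off a climb over $[t]$.** Write $x=h^\frown P$ and $g^\frown q'=h^\frown P'$. Then $r^P(t)=a_{N,c}$. Also $P'\in\mathcal K_t$: on $[t0]$ it is $w_0$, with the rational step function $u$ and labels of finite support; on $[t1]$ it is $q'\in\mathcal K_{t1}$; at $t$ its label is $a_{N,c}$. Choose a rational step function $\Phi_1$ on $[t1]$ with $v<\Phi_1<\psi_1$, and put $\Phi=\varphi\cup\Phi_1$, $\Psi=u\cup\psi_1$. Exactly as in Lemma 7, $\alpha\le\Phi<\Psi\le\beta$, $\xi^P\le\Phi$ and $\xi^{P'}\ge\Psi$. Finally $c-2^{-N}\le\alpha\le\Phi$ and $\Psi\le\beta\le c+2^{-N}$. So $(\Phi,\Psi)$ is $N$-good at $(t,h)$, with $M=N$ and this $c$, a contradiction. $\square$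

## 11. The branch argument in $X_H$

Lemma 11 applies only to boxes within $2^{-N}$ of a step function $c$, so before each application we shrink the box.

**Lemma 12.** In $X_H$, $\mathrm{Bad}(\emptyset,\emptyset;\alpha,\beta,N)$ fails for all rational step functions $\alpha<\beta$ on $Z$ and all $N$.

*Proof.* Suppose it holds, and let $t_0=\emptyset$, $h_0=\emptyset$, $(\alpha^0,\beta^0,N_0)=(\alpha,\beta,N)$.

**Step 1: the branch.** Given $\mathrm{Bad}(t_k,h_k;\alpha^k,\beta^k,N_k)$ with $|t_k|=k$, let $c_k=(\alpha^k+\beta^k)/2$ and choose a rational $\delta_k\in(0,2^{-N_k}]$ with $\alpha^k\le c_k-\delta_k$ and $c_k+\delta_k\le\beta^k$; any $\delta_k\le\frac12\min(\beta^k-\alpha^k)$ satisfies the last two conditions. Then $\mathrm{Bad}(t_k,h_k;c_k-\delta_k,c_k,N_k)$, as this is a sub-box. Since $c_k-2^{-N_k}\le c_k-\delta_k$ and $c_k\le c_k+2^{-N_k}$, Lemma 11 applies to it with $c=c_k$. It gives a child $t_{k+1}$ of $t_k$, a labelling $w_k$ at the other child $s_k$ with $\xi^{w_k}$ continuous and $r^{w_k}$ of finite support, and $\alpha^{k+1},\beta^{k+1},N_{k+1}$ with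
$$\xi^{w_k}<c_k\ \text{ on }[s_k],\qquad c_k-\delta_k\le\alpha^{k+1}<\beta^{k+1}\le c_k\ \text{ on }[t_{k+1}],$$
and $\mathrm{Bad}(t_{k+1},h_{k+1};\alpha^{k+1},\beta^{k+1},N_{k+1})$, where $h_{k+1}=h_k\cup\{r(t_k)=a_{N_k,c_k}\}\cup w_k$.

**Step 2: the limit point.** Let $z_\infty=\bigcup_kt_k$, and let $f$ be the union of the $h_k$, so $r_f(t_k)=a_{N_k,c_k}$ and $f=w_k$ at $s_k$. As in Lemma 8, $\xi_f$ is measurable. For $z\in[s_k]$ the sizes of the labels along $z$ are among $N_0,\dots,N_k$ and the finitely many sizes occurring in $r^{w_k}$. So $f\in X_H$. Write $f=h_k{}^\frown p^k$; then $r^{p^k}(t_k)=a_{N_k,c_k}$. For $j\ge1$ we have $c_j<\beta^j\le c_{j-1}$ on $[t_j]$, so for $j\ge k$ we get $\xi_f=\xi^{w_j}<c_j\le c_k$ on $[s_j]$. Hence $\xi^{p^k}\le c_k$ a.e. on $[t_k]$.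

**Step 3: one S-step refutes badness.** Let $k>n(f)$, and let $p'\in\mathcal K_{t_k}$ have $\xi^{p'}=c_k+\delta_k$, label $a_{N_k,c_k}$ at $t_k$ and label $0$ elsewhere. Then $d(f,h_k{}^\frown p')\le\rho(f,h_k{}^\frown p')\le2^{-k}<2^{-n(f)}$, so $h_k{}^\frown p'\in V(f)=V(h_k{}^\frown p^k)$. Since $c_k-2^{-N_k}\le c_k$ and $c_k+\delta_k\le c_k+2^{-N_k}$, the pair $(c_k,c_k+\delta_k)$ is $N_k$-good at $(t_k,h_k)$, with $M=N_k$ and $c=c_k$. But $\alpha^k\le c_k<c_k+\delta_k\le\beta^k$, contradicting $\mathrm{Bad}(t_k,h_k;\alpha^k,\beta^k,N_k)$. $\square$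

**End of the proof of Theorem 2.** By Proposition 10, $X_H$ is a Hausdorff developable quasi-metric space, and $d\le1$. Given a transitive neighbornet $V$, Lemma 12 with $\alpha\equiv0$, $\beta\equiv1$, $N=0$ gives $\varphi<\psi$ and $x,y\in X_H$ with $\xi_x\le\varphi<\psi\le\xi_y$ a.e. and $y\in V(x)$. By Lemma 4, which holds in $X_H$, $d(x,y)\ge\mu\{\xi_y>\xi_x\}=1$, so $d(x,y)=1$. In particular the normal neighbornet $\{d<1\}$ contains no transitive neighbornet, and $X_H$ is not transitive. $\blacksquare$

So the answers to (a) and (b) are both no, and they remain no within the class of Hausdorff spaces. No regular example is claimed here.
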